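\title{The Steiner ratio of rectilinear space in high dimensions}

\begin{abstract}
The Steiner ratio $\rho_d$ of $\mathbb{R}^d$ with the norm $\|x\|=\sum_i|x_i|$ is the infimum, over finite point sets, of the length of a shortest Steiner tree divided by the length of a minimum spanning tree. Graham and Hwang conjectured that $\rho_d=\frac{d}{2d-1}$ for all $d\ge2$. We disprove this: $\rho_{10}\le\frac{41}{78}<\frac{10}{19}$, and the conjectured value is also too large for $d=14$ and for every $d\ge18$. We further show that $\rho_d-\frac12$ has exact order $\frac{1}{d\log d}$, whereas the conjecture predicts order $\frac1d$. The upper bounds come from periodic point sets arranged around a line; the lower bound comes from a potential function that is carried from the leaves of a Steiner tree to its root.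
\end{abstract}

\section{The problem and the results}

Let $d\ge2$ and give $\mathbb{R}^d$ the rectilinear norm $\|x\|=\sum_{i=1}^d|x_i|$. The \emph{length} of a tree whose vertices are finitely many points of $\mathbb{R}^d$ is the sum of $\|x-y\|$ over its edges $xy$. Let $N\subseteq\mathbb{R}^d$ be a finite set with $|N|\ge2$; its points are called \emph{terminals}. A \emph{spanning tree} for $N$ has vertex set exactly $N$; a \emph{Steiner tree} for $N$ has a vertex set containing $N$, and its other vertices are \emph{Steiner points}. Let $\mathrm{mst}(N)$ and $\mathrm{smt}(N)$ be the lengths of a shortest spanning tree and of a shortest Steiner tree. The \emph{Steiner ratio} of rectilinear $d$-space is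
\[
\rho_d=\inf\Big\{\frac{\mathrm{smt}(N)}{\mathrm{mst}(N)}:\ N\subseteq\mathbb{R}^d\ \text{finite},\ |N|\ge2\Big\}.
\]
It measures how much a network can be shortened, at best, by allowing junctions that are not terminals.

Two bounds come at once. Walk around a Steiner tree of length $L$, traversing every edge twice, and list the terminals in the order of their first visit. By the triangle inequality the path through the terminals in this order has length at most $2L$. Hence $\rho_d\ge\frac12$. In the other direction, let $N=\{\pm e_1,\dots,\pm e_d\}$, where $e_i$ are the standard basis vectors; we call this set the \emph{cross}. Any two of its $2d$ points are at distance $2$, so $\mathrm{mst}(N)=2(2d-1)$, while the star centered at the origin has length $2d$. Therefore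
\begin{equation}\label{eq:cross}
\rho_d\le\frac{d}{2d-1}=\frac12+\frac1{4d-2}.
\end{equation}
This is inequality (4.42) of \cite{SR}. For $d=2$ equality holds: $\rho_2=\frac23$ (Hwang; see \cite{SR}). The cross looks hard to beat, since no two of its terminals can be joined more cheaply than through the center, and every coordinate direction is already in use. The following conjecture is posed in \cite{SR}.

\medskip
\noindent\textbf{Conjecture} (Graham and Hwang). \emph{$\rho_d=\frac{d}{2d-1}$ for every $d\ge2$.}
\medskip

We show that the conjecture is false.

\begin{theorem}\label{thm:A}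
$\rho_{10}\le\frac12+\frac1{39}=\frac{41}{78}<\frac{10}{19}$. Also $\rho_d<\frac{d}{2d-1}$ for $d=14$ and for all $d\ge18$.
\end{theorem}

The cases $3\le d\le9$ and $d=11,12,13,15,16,17$ are not decided here. For large $d$ the conjectured value has the wrong order of approach to $\frac12$.

\begin{theorem}\label{thm:B}
For all $d\ge2$,
\[
\frac12+\frac1{32\,d\ln(16d)}\ \le\ \rho_d\ \le\ \frac12+\frac{4}{(d-1)\log_2(4(d-1))}.
\]
Hence $\rho_d-\frac12=\Theta\big(\frac1{d\log d}\big)$. More precisely,
\[
\frac1{16}\le\liminf_{d\to\infty}\big(\rho_d-\tfrac12\big)\,d\ln d\le\limsup_{d\to\infty}\big(\rho_d-\tfrac12\big)\,d\ln d\le2\ln2 .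
\]
\end{theorem}

The proofs use only the definitions and \eqref{eq:cross}. Section~\ref{sec:comb} reduces upper bounds to a packing problem, which Section~\ref{sec:nine} solves by hand for Theorem~\ref{thm:A} and Section~\ref{sec:dyadic} solves with lines in a finite plane for Theorem~\ref{thm:B}. Section~\ref{sec:lower} proves the lower bounds and is independent of the rest, except for motivation.

\section{Combs and schedules}\label{sec:comb}

\subsection*{Overlap}
We need to know by how much $\|u-v\|$ falls short of $\|u\|+\|v\|$. Call the $2k$ vectors $\pm e_1,\dots,\pm e_k$ of $\mathbb{R}^k$ the \emph{half-axes}, and abbreviate $\pm e_i$ to $i^\pm$. For $v\in\mathbb{R}^k$ let $f_v(i^+)=\max(v_i,0)$ and $f_v(i^-)=\max(-v_i,0)$, so that $\sum_af_v(a)=\|v\|$. The \emph{overlap} of $u$ and $v$ is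
\[
o(u,v)=\sum_a\min\big(f_u(a),f_v(a)\big)\le\min(\|u\|,\|v\|),
\]
the sum running over all half-axes $a$. If $u_i$ and $v_i$ have the same sign, then $|u_i-v_i|=|u_i|+|v_i|-2\min(|u_i|,|v_i|)$, and coordinate $i$ contributes $\min(|u_i|,|v_i|)$ to the overlap. Otherwise $|u_i-v_i|=|u_i|+|v_i|$, and the contribution is $0$. Summing over $i$,
\begin{equation}\label{eq:overlap}
\|u-v\|=\|u\|+\|v\|-2\,o(u,v).
\end{equation}

This shows what limits the cross. A star with $n$ unit legs whose ends are pairwise at distance $2$ gives the ratio $\frac{n}{2(n-1)}$, so one wants $n$ large. By \eqref{eq:overlap} the legs have overlap $0$, so they use disjoint nonempty sets of half-axes, and $n\le2d$. To place more terminals at mutual distance at least $2$, each at distance $1$ from a cheap common part, we replace the center by a line. One axis is given up to carry the line. In return, two legs may overlap, provided that they start far enough apart along the line to make up the lost distance.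

\subsection*{Schedules}
Write points of $\mathbb{R}\times\mathbb{R}^k$ as $(t,v)$ and call $t$ the \emph{time}.

\begin{definition}
A \emph{$K$-schedule on $k$ axes} is a set $\mathcal{S}\subseteq\mathbb{R}\times\mathbb{R}^k$ of points $(t,v)$ with $\|v\|=1$ that is invariant under $t\mapsto t\pm2$, has exactly $K\ge1$ elements with $0\le t<2$, and satisfies
\begin{equation}\label{eq:sched}
o(v,v')\le\tfrac12|t-t'|\qquad\text{for distinct }(t,v),(t',v')\in\mathcal{S}.
\end{equation}
\end{definition}

Since $o(v,v')\le1$, condition \eqref{eq:sched} holds automatically when $|t-t'|\ge2$. This is why the period is $2$: after that time every vector may be used again.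

\begin{lemma}\label{lem:comb}
If a $K$-schedule on $d-1$ axes exists, then $\rho_d\le\frac12+\frac1K$. In particular $\rho_d<\frac{d}{2d-1}$ if $K>4(d-1)+2$.
\end{lemma}

\begin{proof}
Let $n\ge2$ and let $N\subseteq\mathbb{R}^d$ consist of the $nK$ points of $\mathcal{S}$ with $0\le t<2n$. By \eqref{eq:overlap} and \eqref{eq:sched}, distinct points of $N$ are at distance $|t-t'|+2-2\,o(v,v')\ge2$. A spanning tree has $nK-1$ edges, so $\mathrm{mst}(N)\ge2(nK-1)$. Join each $(t,v)\in N$ to $(t,0)$ by an edge of length $1$, a \emph{tooth}, and join the points $(t,0)$ in increasing order of $t$; these last edges form the \emph{spine}, of length less than $2n$. The resulting Steiner tree, a \emph{comb}, shows that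
\begin{equation}\label{eq:finite}
\rho_d\le\frac{nK+2n}{2(nK-1)}.
\end{equation}
As $n\to\infty$ the right side tends to $\frac12+\frac1K$. The last claim follows by comparison with $\frac{d}{2d-1}=\frac12+\frac1{4(d-1)+2}$.
\end{proof}

\begin{lemma}\label{lem:sum}
A $K$-schedule on $k$ axes and a $K'$-schedule on $k'$ axes give a $(K+K')$-schedule on $k+k'$ axes. A $K$-schedule on $k$ axes is also one on any larger number of axes.
\end{lemma}

\begin{proof}
Place the two schedules on disjoint sets of axes and take their union; a vector of one and a vector of the other have overlap $0$. For the second claim, set the additional coordinates to $0$.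
\end{proof}

Call $K-4k$ the \emph{excess} of a $K$-schedule on $k$ axes. The excess is additive in Lemma~\ref{lem:sum}, and by Lemma~\ref{lem:comb} a schedule on $d-1$ axes of excess at least $3$ refutes the conjecture in dimension $d$.

All our schedules come from set systems. Call a nonempty set $E$ of half-axes \emph{admissible} if it contains no antipodal pair $\{i^+,i^-\}$. Then $v_E=\frac1{|E|}\sum_{a\in E}a$ is a unit vector, $f_{v_E}$ equals $\frac1{|E|}$ on $E$ and $0$ elsewhere, and
\[
o(v_E,v_{E'})=\frac{|E\cap E'|}{\max(|E|,|E'|)} .
\]
For $t,t'\in[0,2)$ let $\delta(t,t')=\min(|t-t'|,2-|t-t'|)$ be the \emph{gap}, the distance on the circle $\mathbb{R}/2\mathbb{Z}$.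

\begin{lemma}\label{lem:class}
Let $t_1,\dots,t_c\in[0,2)$ be distinct, and for each $j$ let $\mathcal{E}_j$ be a family, called a \emph{class}, of pairwise disjoint admissible sets of half-axes of $\mathbb{R}^k$. Suppose that
\begin{equation}\label{eq:class}
\frac{|E\cap E'|}{\max(|E|,|E'|)}\le\tfrac12\,\delta(t_i,t_j)\qquad\text{for } i\ne j,\ E\in\mathcal{E}_i,\ E'\in\mathcal{E}_j .
\end{equation}
Then the points $(t_j+2z,v_E)$ with $E\in\mathcal{E}_j$, $z\in\mathbb{Z}$, form a $K$-schedule on $k$ axes with $K=\sum_j|\mathcal{E}_j|$.
\end{lemma}

\begin{proof}
Two distinct points from the same class have either equal times and disjoint sets, so that $o=0$, or times differing by at least $2$. Two points from classes $i\ne j$ have $|t-t'|\ge\delta(t_i,t_j)$.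
\end{proof}

\subsection*{The smallest schedules}
The $2k$ singletons at time $0$ form a $2k$-schedule; it is a row of crosses, and its bound $\frac12+\frac1{2(d-1)}$ is worse than \eqref{eq:cross}. The gain comes from the times between $0$ and $2$.

\begin{example}\label{ex:small}
On two axes add the pairs $\{1^+,2^+\}$ and $\{1^-,2^-\}$ at time $1$. In $\mathbb{R}^3$ this puts the point $(1,\frac12,\frac12)$ between two crosses. Its tooth overlaps that of $(0,1,0)$ by $\frac12$, which costs $1$ in distance, and the time difference restores it: the distance is $1+\frac12+\frac12=2$. In the same way we obtain four schedules, each with all singletons at time $0$.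
\begin{itemize}
\item One axis: nothing else; $K=2$, excess $-2$.
\item Two axes: $\{1^+,2^+\},\{1^-,2^-\}$ at time $1$; $K=6$, excess $-2$.
\item Three axes: $\{1^+,2^+\},\{1^-,3^+\},\{2^-,3^-\}$ at time $1$; $K=9$, excess $-3$.
\item Four axes: $\{1^+,2^+\},\{1^-,2^-\},\{3^+,4^+\},\{3^-,4^-\}$ at time $1$; the $4$-sets with sign patterns $(+-+-),(-+-+)$ at time $\frac12$; those with sign patterns $(+--+),(-++-)$ at time $\frac32$; $K=8+4+2+2=16$, excess $0$.
\end{itemize}
The sets in each class are admissible and disjoint. For \eqref{eq:class}: a singleton and a pair have gap $1$ and overlap at most $\frac12$. A singleton and a $4$-set have gap $\frac12$ and overlap at most $\frac14$. Each $4$-set has opposite signs on axes $1,2$ and opposite signs on axes $3,4$, so it contains exactly one element of each pair; the overlap is $\frac14$ and the gap is $\frac12$. A $4$-set at time $\frac12$ and one at time $\frac32$ agree either on axes $1,2$ only or on axes $3,4$ only; the overlap is $\frac24$ and the gap is $1$.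
\end{example}

The pattern is this. A set of size $m$ that shares at most one element with a set of size at most $m$ has overlap at most $\frac1m$ with it and may be placed at gap $\frac2m$. Larger sets come in smaller classes, at most $2k/m$ sets per class, but they fit at more times.

\section{A schedule on nine axes and the proof of Theorem~\ref{thm:A}}\label{sec:nine}

To reach positive excess we divide the period into six parts. Triples fit at the times $\frac23$ and $\frac43$, at gap $\frac23$ from the singletons and from each other. Sets of size $6$ fit at the times $\frac13,1,\frac53$, at gap $\frac13$ from their neighbors; their mutual gap is $\frac23$, so they may share two elements. If every class partitions all $2k$ half-axes, then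
\[
K=2k+2\cdot\frac{2k}3+3\cdot\frac{2k}6=\frac{13k}{3},
\]
and the excess $k/3$ first reaches $3$ at $k=9$. It remains to find partitions of $18$ half-axes with the required intersections that also separate antipodes.

\begin{proposition}\label{prop:39}
There is a $39$-schedule on $9$ axes.
\end{proposition}

\begin{proof}
Let $\mathbb{F}_3$ be the field of integers modulo $3$. Index the axes by $\mathbb{F}_3^2$ and label the half-axes by triples $(x,y,\varepsilon)\in\mathbb{F}_3\times\mathbb{F}_3\times\{0,1\}$: the positive half of the axis $(x,y)$ is $(x,y,0)$ and its negative half is $(x+1,y,1)$. This labeling is a bijection, and the antipodal pairs are $\{(x,y,0),(x+1,y,1)\}$. Each class consists of the fibers of a function on the $18$ labels.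
\begin{center}
\begin{tabular}{c|cccccc}
time & $0$ & $1/3$ & $2/3$ & $1$ & $4/3$ & $5/3$\\ \hline
class & $S$ & $X_1$ & $Y_1$ & $X_2$ & $Y_2$ & $X_3$\\
fibers of & $(x,y,\varepsilon)$ & $x$ & $(y,\varepsilon)$ & $x+y$ & $(x,\varepsilon)$ & $x-y$\\
size of a set & $1$ & $6$ & $3$ & $6$ & $3$ & $6$\\
number of sets & $18$ & $3$ & $6$ & $3$ & $6$ & $3$
\end{tabular}
\end{center}
The total is $39$. The sets are admissible: antipodes differ in $\varepsilon$, which settles $Y_1$ and $Y_2$, and each of $x$, $x+y$, $x-y$ differs by $1$ between antipodes, which settles the $X_i$. This is the purpose of the shift $x\mapsto x+1$ in the labeling. We check \eqref{eq:class} for all $15$ pairs of classes.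
\begin{itemize}
\item $S$ and $X_i$ (three pairs): gap at least $\frac13$, overlap at most $\frac16$.
\item $S$ and $Y_i$ (two pairs): gap $\frac23$, overlap at most $\frac13$.
\item $Y_1$ and $Y_2$: gap $\frac23$. Prescribing $(y,\varepsilon)$ and $(x,\varepsilon)$ leaves at most one label, so the overlap is at most $\frac13$.
\item $Y_1$ and $X_1$, $Y_1$ and $X_2$, $Y_2$ and $X_2$, $Y_2$ and $X_3$: gap $\frac13$. For fixed $(y,\varepsilon)$, each of $x$ and $x+y$ takes every value once; for fixed $(x,\varepsilon)$, so does each of $x+y$ and $x-y$. There is one common element and the overlap is $\frac16$.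
\item $Y_1$ and $X_3$, $Y_2$ and $X_1$: gap $1$, overlap at most $\frac36$. (A set of $Y_2$ lies inside a set of $X_1$, so these two classes need the full gap $1$.)
\item $X_i$ and $X_j$ (three pairs): gap $\frac23$. Any two of the linear forms $x$, $x+y$, $x-y$ are independent over $\mathbb{F}_3$, the determinants being $1$, $-1$ and $-2\neq0$. Their values determine $(x,y)$ and leave $\varepsilon$ free, so there are two common elements and the overlap is $\frac26$.
\end{itemize}
In each case the overlap is at most half the gap, and Lemma~\ref{lem:class} applies.
\end{proof}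

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Lemma~\ref{lem:comb} and Proposition~\ref{prop:39} give $\rho_{10}\le\frac12+\frac1{39}=\frac{41}{78}$, and $\frac{41}{78}<\frac{10}{19}$ because $41\cdot19=779<780=78\cdot10$. For the other dimensions we need excess at least $3$ on $d-1$ axes, and we have blocks on $1,2,3,4,9$ axes with excess $-2,-2,-3,0,3$. The decompositions $13=9+4$ and $17=9+4+4$ have excess $3$, which settles $d=14$ and $d=18$. If $d\ge19$, write $d-1=18+4c+r$ with $c\ge0$ and $0\le r\le3$, and use two blocks on $9$ axes, $c$ blocks on $4$ axes and, if $r>0$, one block on $r$ axes. The excess is $6,4,4,3$ for $r=0,1,2,3$.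
\end{proof}

\begin{remark}
The counterexample is a finite set: for $K=39$ and $n=21$ the comb has $819$ terminals in $\mathbb{R}^{10}$, and \eqref{eq:finite} gives the ratio at most $\frac{861}{1636}<\frac{10}{19}$, since $861\cdot19=16359<16360$. The undecided dimensions are those that these blocks miss. For $d-1\le8$ no block of positive excess fits. For $d-1\in\{10,11,12,14,15,16\}$ only one block on $9$ axes fits and the number of remaining axes is not a multiple of $4$, so the excess is at most $3-2=1$.
\end{remark}

\section{Dyadic schedules and the upper bounds in Theorem~\ref{thm:B}}\label{sec:dyadic}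

The schedule on four axes suggests halving the gaps repeatedly. At level $j$ there are $2^{j-1}$ new times, and a class of sets of size $2^j$ has $2k/2^j$ members, so every level adds $k$ to $K$. The difficulty is to find many partitions such that sets from different partitions share at most one element. Lines in a finite plane have this property. Recall that for $q=2^m$ there is a field $\mathbb{F}_q$ with $q$ elements. For fixed $\mu\in\mathbb{F}_q$ the lines $y=\mu x+b$, $b\in\mathbb{F}_q$, partition $\mathbb{F}_q^2$, and two lines of slopes $\mu\ne\mu'$ meet in one point, because $(\mu-\mu')x=b'-b$ has one solution. A line has $q$ points, so with $q^2$ axes this method supplies $m=\log_2q$ levels; this is the source of the logarithm.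

\begin{proposition}\label{prop:dyadic}
For $m\ge1$ and $q=2^m$ there is a $q^2(m+2)$-schedule on $q^2$ axes.
\end{proposition}

\begin{proof}
Index the axes by $\mathbb{F}_q^2$. For $E\subseteq\mathbb{F}_q^2$ let $E^+$ and $E^-$ be the sets of positive and of negative halves of the axes in $E$; both are admissible. \emph{Level $0$} is the class of all $2q^2$ singletons, at time $0$. For $1\le j\le m$, \emph{level $j$} consists of $2^{j-1}$ classes at the times $(2i-1)2^{1-j}\in(0,2)$, $1\le i\le2^{j-1}$. These are odd multiples of $2^{1-j}$, so all times are distinct. The number of classes of positive level is $\sum_{j=1}^m2^{j-1}=q-1$, so we can give them distinct slopes $\mu_{j,i}\in\mathbb{F}_q$. For each $j$ partition $\mathbb{F}_q$ into $q/2^j$ blocks of size $2^j$. The class $(j,i)$ consists of the sets $E^+$ and $E^-$, where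
\[
E=\{(x,\mu_{j,i}x+b):x\in X\},\qquad X\text{ a block of level }j,\quad b\in\mathbb{F}_q .
\]
These $q^2/2^j$ segments $E$ of size $2^j$ partition $\mathbb{F}_q^2$, so the class has $2q^2/2^j$ pairwise disjoint members, and
\[
K=2q^2+\sum_{j=1}^m2^{j-1}\cdot\frac{2q^2}{2^j}=q^2(m+2).
\]
Take two sets from different classes and let $J\ge1$ be the larger of their levels. They share at most one element: either one of them is a singleton, or they have opposite signs and are disjoint, or they lie on lines of different slopes. The overlap is therefore at most $2^{-J}$. Both times, and the period $2$, are multiples of $2^{1-J}$, so the gap is a positive multiple of $2^{1-J}$. Thus \eqref{eq:class} holds.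
\end{proof}

\begin{proof}[Proof of the upper bounds in Theorem~\ref{thm:B}]
Let $m\ge1$ satisfy $4^m\le d-1$ and put $B=\lfloor(d-1)/4^m\rfloor\ge1$. By Lemma~\ref{lem:sum}, $B$ copies of the schedule of Proposition~\ref{prop:dyadic} fit on $d-1$ axes, and Lemma~\ref{lem:comb} gives
\begin{equation}\label{eq:upper}
\rho_d\le\frac12+\frac1{B\,4^m(m+2)} .
\end{equation}
For $d\ge5$ choose $m$ with $4^m\le d-1<4^{m+1}$. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, we have $B4^m\ge\frac{d-1}2$, and $m+2>\log_4(d-1)+1=\frac12\log_2(4(d-1))$. So the denominator in \eqref{eq:upper} exceeds $\frac14(d-1)\log_2(4(d-1))$, as required. For $d=2,3,4$ the term $\frac{4}{(d-1)\log_2(4(d-1))}$ equals $2$, $\frac23$ and $\frac4{3\log_212}>\frac13$, while \eqref{eq:cross} gives $\rho_d-\frac12\le\frac16$.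

This choice of $m$ may leave half of the axes unused. For the limit superior take smaller blocks: for large $d$ let $m=\lfloor\frac12\log_2(d/\log_2d)\rfloor$. Then $4^m\le d/\log_2d$, so $B4^m>d-1-d/\log_2d=(1-o(1))d$, while still $m+2=(\frac12-o(1))\log_2d$. By \eqref{eq:upper}, $\rho_d-\frac12\le\frac{2+o(1)}{d\log_2d}=\frac{2\ln2+o(1)}{d\ln d}$.
\end{proof}

\section{The lower bounds in Theorem~\ref{thm:B}}\label{sec:lower}

For a Steiner tree of length $L$ for $N$, call $\Gamma=2L-\mathrm{mst}(N)$ its \emph{deficit}. The doubling argument says $\Gamma\ge0$; we must show that $\Gamma$ is at least a fraction of order $\frac1{d\log d}$ of $L$.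

\begin{proposition}\label{prop:main}
Let $T$ be a Steiner tree for $N$ all of whose leaves are terminals, with length $L$ and deficit $\Gamma$. Then for every $0<\theta<1$,
\begin{equation}\label{eq:main}
L\le4\theta d\,L+4d\ln(2/\theta)\,\Gamma .
\end{equation}
\end{proposition}

\begin{proof}[Proof of the lower bounds in Theorem~\ref{thm:B} from Proposition~\ref{prop:main}]
Deleting a leaf that is not a terminal shortens a Steiner tree, so it suffices to bound $L/\mathrm{mst}(N)$ for trees as in the proposition. If $\Gamma\ge\eta L$ with $0<\eta<2$, then $\mathrm{mst}(N)\le(2-\eta)L$ and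
\[
\frac{L}{\mathrm{mst}(N)}\ge\frac1{2-\eta}\ge\frac12+\frac\eta4,
\]
because $(2-\eta)(\frac12+\frac\eta4)=1-\frac{\eta^2}4\le1$. With $\theta=\frac1{8d}$, \eqref{eq:main} reads $\frac L2\le4d\ln(16d)\,\Gamma$, so $\eta=\frac1{8d\ln(16d)}$ is allowed, and $\frac\eta4=\frac1{32d\ln(16d)}$. With $\theta=\frac1{d\ln d}$ and $d$ large, we may take $\eta=\frac{1-4/\ln d}{4d\ln(2d\ln d)}=\frac{1-o(1)}{4d\ln d}$, so $\rho_d-\frac12\ge\frac{1-o(1)}{16\,d\ln d}$.
\end{proof}

The rest of the section proves Proposition~\ref{prop:main}. We split $L$ into $2d$ parts according to direction and charge each part to $\Gamma$.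

\subsection{Normal form}
We modify $T$ without changing its length.
\begin{enumerate}
\item Replace each edge by a path of axis-parallel segments that changes one coordinate at a time. In the rectilinear norm this path has the length of the edge.
\item If a terminal is not a leaf, regard that vertex as a Steiner point and attach to it a new leaf, at the same position, by an edge of length $0$; the new leaf is the terminal.
\item Choose a non-leaf vertex $r$ as the root (if the tree is a single edge, first subdivide it).
\item While a vertex has at least three children, keep one of them and move the others to a new child at the same position, attached by an edge of length $0$.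
\end{enumerate}
The result is an abstract rooted tree, still called $T$, with a map to $\mathbb{R}^d$ that need not be injective. Its leaves are exactly the terminals, every edge is an axis-parallel segment of length at least $0$, every non-leaf vertex has one or two children, and the root has two. Vertices with two children are \emph{branchings}. Points of $T$ are vertices or points on edges, ``below'' means away from the root, and $\ell(x,y)$ is the length of the path in $T$ from $x$ to $y$; thus $\|x-y\|\le\ell(x,y)$. The \emph{direction} of an edge is the half-axis $a\in\{\pm e_i\}$ along which it runs downward (chosen arbitrarily for length $0$). Let $L_a$ be the total length of the edges of direction $a$, so that $\sum_aL_a=L$.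

Let $M_x$ be the set of leaves below or equal to the point $x$, and $M_e$ the set of leaves below or equal to the bottom of the edge $e$. We shall use several functions $F(x,M)$ of a point $x$ and a nonempty set $M\subseteq M_x$, with these conventions: $F(x)=F(x,M_x)$; along an edge $e$, including its top endpoint, $M=M_e$; and $\Delta_eF=F(\mathrm{top},M_e)-F(\mathrm{bottom},M_e)$. At a branching $v$ the two child edges have leaf sets $M_1,M_2$ with $M_v=M_1\cup M_2$, and $F_i(v)=F(v,M_i)$. If $F$ vanishes at the leaves, then
\begin{equation}\label{eq:tele}
F(r)=\sum_e\Delta_eF-\sum_v\big(F_1(v)+F_2(v)-F(v)\big),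
\end{equation}
where here and below $v$ runs over the branchings. Indeed, every vertex $u\ne r$ is the bottom of one edge, so the bottom values add up to $\sum_{u\ne r}F(u)$; the top values contribute $F(u)$ at a vertex with one child and $F_1(v)+F_2(v)$ at a branching.

\subsection{Three sources of deficit}
The \emph{height} is $h(x,M)=\min_{p\in M}\ell(p,x)$. At each branching we number the branches so that $h_1(v)\le h_2(v)$; then $h(v)=h_1(v)$. Define the \emph{imbalance} and the \emph{shortcut} at $v$ by
\[
\beta_v=h_2(v)-h_1(v),\qquad\gamma_v=\max_{p\in M_1,\,q\in M_2}\big(h_1(v)+h_2(v)-\|p-q\|\big).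
\]
Both are nonnegative; for $\gamma_v$, take for $p$ and $q$ the leaves nearest to $v$ in the two branches, so that $\|p-q\|\le\ell(p,q)=h_1(v)+h_2(v)$.

\begin{lemma}\label{lem:deficit}
$\Gamma\ge2h(r)+\sum_v(\beta_v+\gamma_v)$.
\end{lemma}

\begin{proof}
Since $\Delta_eh$ is the length of $e$, \eqref{eq:tele} gives $h(r)=L-\sum_vh_2(v)$. As $2h_2=h_1+h_2+\beta_v$, this says
\[
2L=2h(r)+\sum_v\big(h_1(v)+h_2(v)+\beta_v\big).
\]
At each branching choose a pair $p\in M_1$, $q\in M_2$ attaining $\gamma_v$ and link $p$ to $q$. By induction from the leaves upward, the links chosen at or below a vertex $u$ form a spanning tree of $M_u$: at a branching, one link joins spanning trees of $M_1$ and $M_2$. For $u=r$ we get a spanning tree for $N$; here we use that all leaves are terminals. Hence $\mathrm{mst}(N)\le\sum_v(h_1(v)+h_2(v)-\gamma_v)$, and we subtract.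
\end{proof}

For the star on the cross, rooted at its center, $h(r)=1$, all $\beta_v$ and $\gamma_v$ vanish, and $\Gamma=4d-2(2d-1)=2$: the whole deficit sits at the root. For a comb rooted at the first point of its spine, the continuation of the spine from a time $t$ to the next time $t'$ has height $1+t'-t$ and competes with teeth of height $1$, so the imbalances add up to the length of the spine.

Shortcuts arise when both branches run in a common direction. Fix from now on a half-axis $a$. For a leaf $p\in M_x$ let $A_p(x)$ be the total length of the parts of direction $a$ on the path from $x$ down to $p$; thus $0\le A_p(x)\le\ell(p,x)$. The next inequality is the analog of \eqref{eq:overlap} for paths: at a branching $v$, for $p\in M_1$ and $q\in M_2$,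
\begin{equation}\label{eq:short}
\|p-q\|\le\ell(p,v)+\ell(q,v)-2\min\big(A_p(v),A_q(v)\big).
\end{equation}
To see this, follow the path from $p$ up to $v$ and down to $q$. Let it travel a total of $P$ in direction $-a$ and $Q$ in direction $a$; then $P\ge A_p(v)$ and $Q\ge A_q(v)$. The displacement in this coordinate is $|P-Q|=P+Q-2\min(P,Q)$, and in every other coordinate it is at most the distance traveled along that coordinate.

\subsection{Balanced trees}
The method is visible, without technicalities, when there is no imbalance.

\begin{example}\label{ex:balanced}
Suppose that $\beta_v=0$ at every branching, as for a star with legs of equal length rooted at its center. Then $L\ge\frac{d}{2d-1}\,\mathrm{mst}(N)$.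

Indeed, by induction from the leaves, all leaves in $M_x$ are at the same distance $h(x)$ from $x$. Let $\alpha(x,M)=\max_{p\in M}A_p(x)$. It vanishes at leaves, $\alpha(r)\le h(r)$, and $\Delta_e\alpha$ is the length of $e$ if $e$ has direction $a$ and $0$ otherwise. At a branching, $\alpha=\max(\alpha_1,\alpha_2)=\alpha_1+\alpha_2-\min(\alpha_1,\alpha_2)$, and \eqref{eq:short} for the two maximizing leaves gives $\gamma_v\ge2\min(\alpha_1,\alpha_2)$. By \eqref{eq:tele} and Lemma~\ref{lem:deficit}, $L_a\le h(r)+\frac12\sum_v\gamma_v\le\frac12\Gamma$. Summing over the $2d$ half-axes gives $L\le d\,\Gamma$, that is, $\mathrm{mst}(N)\le(2-\frac1d)L$.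
\end{example}

So balanced trees obey the conjectured bound: length in direction $a$ either survives to the root, where there is room for at most $h(r)$, or meets other length in direction $a$ and produces a shortcut. With imbalance there is a third possibility. The leaf that carries the length in direction $a$ may be so much farther from $v$ than the nearest leaf that \eqref{eq:short} yields nothing. Such length has to be charged to the imbalances, and by Section~\ref{sec:dyadic} this cannot be done with a bound $L\le Cd\,\Gamma$ for a constant $C$.

\subsection{The potential}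
We replace $\alpha$ by a quantity that discounts distant leaves. For real $s$ let
\[
\sigma_{x,M}(s)=\min\{\ell(p,x)-h(x,M):\ p\in M,\ A_p(x)\ge s\}\in[0,\infty],
\]
with $\min\emptyset=\infty$. It is the extra distance, beyond the nearest leaf, to a leaf whose path contains length $s$ in direction $a$. It is a nondecreasing step function and vanishes for $s\le0$. Two such leaves in different branches gain $2s$ in \eqref{eq:short} and lose the two extra distances, so the value $s$ is useful when $\sigma(s)<s/2$. Counting such $s$ with weight $1$ would be unstable: where $\sigma(s)$ lies just below $s/2$, a small imbalance added to $\sigma$ removes the whole weight. We therefore use a Lipschitz weight. Let $g(u)=\max(0,1-2u)$ for $u\ge0$ and $g(\infty)=0$; then $g$ is nonincreasing, $0\le g\le1$, and $g(u+u')\ge g(u)-2u'$ for finite $u'\ge0$. Put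
\[
w_{x,M}(s)=g\big(\sigma_{x,M}(s)/s\big)\ \ (s>0),\qquad w_{x,M}(s)=1\ \ (s\le0).
\]
An imbalance $\beta$ now lowers the weight at $s$ by at most $2\beta/s$. The integral of $1/s$ diverges at $0$, so we cut off the small values of $s$, proportionally to the height, and define the \emph{potential}
\[
\Phi(x,M)=\int_{\theta h(x,M)}^\infty w_{x,M}(s)\,ds .
\]
In a balanced tree $\sigma(s)$ is $0$ for $s\le\alpha$ and $\infty$ for $s>\alpha$, so $\Phi=\max(\alpha-\theta h,0)$.

If $s>0$ and $w_{x,M}(s)>0$, then $\sigma(s)<s/2$, so
\begin{equation}\label{eq:witness}
\text{there is } p\in M\text{ with } A_p(x)\ge s\text{ and }\ell(p,x)<h(x,M)+s/2 .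
\end{equation}
Since $A_p(x)\le\ell(p,x)$, this forces $s<2h(x,M)$. Consequently $w_{x,M}(s)=0$ for positive $s\ge2h(x,M)$, we have $0\le\Phi\le2h$, and $\Phi$ vanishes at leaves.

The cutoff has a price: it will cost $2\theta L$ for each of the $2d$ directions, so \eqref{eq:main} is useful only for $\theta<\frac1{4d}$. The range $\theta h\le s\le2h$ then produces the factor $\ln(2/\theta)$, of order $\ln d$.

\subsection{Along an edge}

\begin{lemma}\label{lem:edge}
Let $y$ and $z$ be points of an edge $e$, with $z$ above $y$ at distance $\tau\ge0$, and let $M=M_e$.
\begin{enumerate}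
\item[(i)] If $e$ does not have direction $a$, then $\Phi(z,M)\ge\Phi(y,M)-\theta\tau$.
\item[(ii)] If $e$ has direction $a$, then $\Phi(z,M)\ge\Phi(y,M)$.
\item[(iii)] If $e$ has direction $a$ and some leaf $p\in M$ nearest to $y$ has $A_p(y)\ge\theta h(y,M)$, then $\Phi(z,M)\ge\Phi(y,M)+(1-\theta)\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
We omit $M$ from the notation. All distances $\ell(p,\cdot)$ and the height grow by $\tau$ from $y$ to $z$, so the differences $\ell(p,\cdot)-h(\cdot)$ do not change. In case (i) the $A_p$ do not change either, so $w_z=w_y$, and only the cutoff rises, by $\theta\tau$; the integrand is at most $1$.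

If $e$ has direction $a$, then $A_p(z)=A_p(y)+\tau$, so $\sigma_z(s)=\sigma_y(s-\tau)$. We claim $w_z(s)\ge w_y(s-\tau)$. For $s\le\tau$ both sides are $1$, since $\sigma_z(s)=0$. For $s>\tau$ we have $\sigma_y(s-\tau)/s\le\sigma_y(s-\tau)/(s-\tau)$, and $g$ is nonincreasing. Substituting $s'=s-\tau$,
\[
\Phi(z)\ge\int_{\theta h(y)-(1-\theta)\tau}^\infty w_y(s')\,ds'=\Phi(y)+\int_{\theta h(y)-(1-\theta)\tau}^{\theta h(y)}w_y(s')\,ds' .
\]
The last integral is nonnegative, which is (ii). Under the hypothesis of (iii), $\sigma_y(s')=0$ and $w_y(s')=1$ for all $s'\le\theta h(y)$, so it equals $(1-\theta)\tau$.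
\end{proof}

The potential records length in direction $a$ only where the hypothesis of (iii) holds. We show that the unrecorded part is small by decomposing $T$ into paths to nearest leaves.

\begin{lemma}\label{lem:edges}
$\sum_e\Delta_e\Phi\ge L_a-2\theta L$.
\end{lemma}

\begin{proof}
Assign to each edge $e$ a leaf $p(e)\in M_e$: descend from the bottom of $e$, taking branch $1$ at every branching, until a leaf is reached. Since $h(v)=h_1(v)$ at branchings, $p(e)$ is a leaf of $M_e$ nearest to every point $x$ of $e$, that is, $h(x,M_e)=\ell(p(e),x)$. The edges with $p(e)=p$ form a path going up from $p$, the \emph{leg} of $p$, of length $\lambda_p$. The legs partition the edges, so $\sum_p\lambda_p=L$.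

Call a point $x$ of an edge $e$ of direction $a$ \emph{unrecorded} if $A_{p(e)}(x)<\theta h(x,M_e)$. Going up along $e$, the difference $A_{p(e)}-\theta h$ increases continuously at rate $1-\theta>0$, so the unrecorded points form a lower part of $e$, and the lowest point of the remaining upper part, if there is one, satisfies the hypothesis of Lemma~\ref{lem:edge}(iii). Apply (ii) to the lower part, (iii) to the upper part, and (i) to the edges of other directions. With $U$ the total length of unrecorded points,
\[
\sum_e\Delta_e\Phi\ge(1-\theta)(L_a-U)-\theta(L-L_a)=L_a-(1-\theta)U-\theta L .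
\]
It remains to show $U\le\theta L$. Let $x$ be an unrecorded point on the leg of $p$. The unrecorded points of the leg below $x$ lie on edges of direction $a$, so their length is at most $A_p(x)<\theta\,\ell(p,x)\le\theta\lambda_p$. Letting $x$ tend to the supremum of the unrecorded points, we see that the unrecorded length on the leg is at most $\theta\lambda_p$. Summing over $p$ gives $U\le\theta L$.
\end{proof}

\subsection{At a branching}
Potential is lost at a branching in two ways: the second branch is discounted by the imbalance, and values of $s$ that are useful in both branches are counted only once. The first loss is charged to $\beta_v$, the second to $\gamma_v$.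

\begin{lemma}\label{lem:branch}
At every branching $v$,\quad $\Phi_1(v)+\Phi_2(v)-\Phi(v)\le2\ln(2/\theta)\,\beta_v+\gamma_v$.
\end{lemma}

\begin{proof}
Write $h_i,\sigma_i,w_i,\Phi_i$ for the data of $(v,M_i)$ and $\beta=\beta_v$. Extra distances in $M_v$ are measured from $h(v)=h_1$, so $\sigma_{v,M_v}(s)=\min(\sigma_1(s),\sigma_2(s)+\beta)$. For $s>0$ put $w_2'(s)=g((\sigma_2(s)+\beta)/s)\le w_2(s)$. As $g$ is nonincreasing, the integrand of $\Phi(v)$ is $\max(w_1,w_2')=w_1+w_2'-\min(w_1,w_2')$. Since $0\le\theta h_1\le\theta h_2$,
\[
\Phi(v)\ge\Phi_1+\int_{\theta h_2}^\infty w_2'\,ds-\int_0^\infty\min(w_1,w_2)\,ds .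
\]

\emph{The first integral} is at least $\Phi_2-2\ln(2/\theta)\beta$. If $h_2=0$, then $\beta=0$ and $w_2'=w_2$, so it equals $\Phi_2$. If $h_2>0$, use $w_2'(s)\ge w_2(s)-2\beta/s$ on $[\theta h_2,2h_2]$ and $w_2'\ge0=w_2$ on $[2h_2,\infty)$; the loss is at most $\int_{\theta h_2}^{2h_2}\frac{2\beta}s\,ds=2\ln(2/\theta)\,\beta$.

\emph{The second integral} is at most $\gamma_v$. Let $s>0$ with $w_1(s)>0$ and $w_2(s)>0$. By \eqref{eq:witness} there are $p\in M_1$ and $q\in M_2$ with $A_p(v),A_q(v)\ge s$, $\ell(p,v)<h_1+\frac s2$ and $\ell(q,v)<h_2+\frac s2$. By \eqref{eq:short}, $\|p-q\|<h_1+h_2+s-2s$, hence $\gamma_v>s$. So $\min(w_1,w_2)$, which is at most $1$, vanishes outside $(0,\gamma_v)$.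
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
The potential vanishes at leaves, so \eqref{eq:tele} applies. With $\Phi(r)\le2h(r)$ and Lemmas~\ref{lem:edges} and~\ref{lem:branch} it gives
\[
2h(r)\ge\Phi(r)\ge L_a-2\theta L-\sum_v\big(2\ln(2/\theta)\,\beta_v+\gamma_v\big).
\]
Because $\theta<1$, we have $2\ln(2/\theta)>2\ln2>1$, and Lemma~\ref{lem:deficit} yields
\[
L_a\le2\theta L+2\ln(2/\theta)\Big(2h(r)+\sum_v(\beta_v+\gamma_v)\Big)\le2\theta L+2\ln(2/\theta)\,\Gamma .
\]
The quantities $h$, $\beta_v$, $\gamma_v$ and $\Gamma$ do not depend on $a$. Summing over the $2d$ half-axes $a$ gives \eqref{eq:main}.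
\end{proof}

\begin{thebibliography}{1}

\bibitem{SR}
\emph{The Steiner Ratio Of Metric Spaces},
\texttt{https://\allowbreak math-inf.\allowbreak uni-greifswald.\allowbreak de/\allowbreak storages/\allowbreak uni-greifswald/\allowbreak fakultaet/\allowbreak mnf/\allowbreak mathinf/\allowbreak boldt/\allowbreak pdf-dateien/\allowbreak cieslik-steiner-ratio.pdf}

\end{thebibliography}
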